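# One-bit labels suffice for deterministic radio broadcast

## 1. Radio networks, collisions, labels and private nodes

**Definition 1 (Network).** A network is a finite connected simple undirected graph $G=(V,E)$ with $n$ nodes and a distinguished node $s$, the source. Nodes have no identifiers. They do not know the topology, nor $n$, nor the eccentricity of the source, nor any other parameter of the network.

*Example.* We use three networks repeatedly.

* The 4-cycle $s,a,t,b$: the source is adjacent to $a$ and $b$, and $t$ is adjacent to $a$ and $b$.
* The network $Q$ with 7 nodes $s,w_1,w_2,w_3,a,b,g$. The source is adjacent to $w_1,w_2,w_3$; further, $a$ is adjacent to $w_1,w_3$, $b$ to $w_2,w_3$, and $g$ to $w_1,w_2$. (It is the 3-cube with one vertex removed.)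
* The network $H$ with 10 nodes $s,w_1,w_2,w_3,z_1,z_2,z_3,f_1,f_2,g$. The source is adjacent to $w_1,w_2,w_3$; each $z_i$ is adjacent to $w_i$; $f_1$ is adjacent to $w_1,w_3$; $f_2$ to $w_2,w_3$; $g$ to $z_1,z_2$. There are no other edges.

**Definition 2 (Slots and reception).** Time is divided into synchronous slots. In each slot a node either transmits a message (of arbitrary size) or listens. A node receives a message in a slot if and only if it listens in that slot and exactly one of its neighbors transmits. If two or more neighbors transmit there is a collision, and the node receives nothing. A collision cannot be distinguished from silence.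

*Example.* In the 4-cycle, if $a$ transmits and $b,t$ listen, then $t$ receives the message of $a$. If $a$ and $b$ both transmit, $t$ receives nothing, exactly as if both had been silent.

**Definition 3 (Broadcast with $k$-bit labels).** Initially only the source knows a message $m$. A labelling assigns to each node $v$ a label $\lambda(v)\in\{0,1\}^k$; it may depend on the whole network and on the source. All nodes run the same deterministic algorithm $\mathcal A$: in each slot, a node's action is determined by its label, by whether it is the source (the source also knows $m$), and by the messages it has received so far together with the slots in which it received them. A non-source node does nothing before it first receives a message. Deterministic radio broadcast can be performed with $k$-bit labels if there is one algorithm $\mathcal A$ such that every network with every choice of source has a labelling in $\{0,1\}^k$ under which, when all nodes run $\mathcal A$, every node eventually knows $m$.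

The order of quantifiers matters: the algorithm comes first, then the network, then the labels.

*Example.* Let $\mathcal A$ be: the source transmits $m$ in slot 1; a node with label $1$ transmits $m$ once, in the slot after it first receives. In the 4-cycle take $\lambda(a)=1$ and label $0$ elsewhere. Then $a,b$ receive in slot 1, only $a$ transmits in slot 2, and $t$ receives.

**Definition 4 (Domination and private nodes).** Let $N$ be a finite index set, let $W_z$ be a set of nodes for each $z\in N$, and let $\Phi$ be a set of nodes. A set $X\subseteq N$ *dominates* $\Phi$ if every node of $\Phi$ has a neighbor in $\bigcup_{z\in X}W_z$. It is *inclusion-minimal* if no proper subset of $X$ dominates $\Phi$. A node $f\in\Phi$ is *private* to $z\in X$ if $f$ has a neighbor in $W_z$ and none in $W_{z'}$ for every $z'\in X\setminus\{z\}$.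

Two facts are immediate. If $N$ dominates $\Phi$, deleting elements from $N$ as long as domination survives yields an inclusion-minimal dominating $X$. And if $X$ is inclusion-minimal, every $z\in X$ has a private node: $X\setminus\{z\}$ does not dominate, so some $f\in\Phi$ has no neighbor in $\bigcup_{z'\ne z}W_{z'}$; since $X$ dominates, $f$ has a neighbor in $W_z$.

*Example.* In $Q$ let $N=\{w_1,w_2,w_3\}$, $W_{w_i}=\{w_i\}$, $\Phi=\{a,b,g\}$. Each pair of $w$'s dominates $\Phi$, and no single one does. For $X=\{w_1,w_2\}$, $a$ is private to $w_1$, $b$ is private to $w_2$, and $g$ is private to neither.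

## 2. How long must a label be?

Two facts are known. Without labels ($k=0$) broadcast is impossible in some networks, for example in the 4-cycle. And 2-bit labels suffice in every network. The problem, posed in "Constant-Length Labelling Schemes for Deterministic Radio Broadcast", is the case in between: **can deterministic radio broadcast be performed with 1-bit labels in every network?** The answer is yes.

**Theorem 5.** There is one deterministic algorithm $\mathcal A$ such that for every network $G$ with $n\ge2$ nodes and every source $s$ there is a labelling $\lambda:V\to\{0,1\}$ under which, when all nodes run $\mathcal A$, every node knows $m$ within the first $(n^3-7n+8)/2$ slots. Every message sent in these slots is $m$ plus $O(\log n)$ bits. The source's label is never used.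

(The case $n=1$ is trivial.)

**Corollary 6.** The least $k$ such that deterministic radio broadcast can be performed with $k$-bit labels is exactly $k=1$, and with $k=1$ it can be done in $O(n^3)$ slots with $O(\log n)$ bits of overhead per message.

## 3. Stars, paths, the 4-cycle and the cube without a vertex

If the source is the center of a star, one slot suffices. On a path $s=v_0,v_1,\dots,v_\ell$ with all labels $1$, the algorithm of the example after Definition 3 works: in slot $i+1$ only $v_i$ transmits, and $v_{i+1}$ receives.

**The 4-cycle with $k=0$.** We show that $t$ never learns $m$, which gives the lower bound in Corollary 6. By induction on the slot number, $a$ and $b$ have identical histories and $t$ has received nothing. Suppose this holds before some slot. Then $t$ does nothing in this slot, and $a,b$, having equal labels and histories, both transmit or both listen. If both transmit, $t$ has a collision and $a,b$ receive nothing. If both listen, $t$ hears silence, and $a,b$ either both receive the same message from $s$ or both receive nothing. So the statement holds after the slot.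

**The network $Q$ with $k=1$.** Two of $w_1,w_2,w_3$ have the same label; let $x$ be the node among $a,b,g$ adjacent to exactly these two. As long as none of $a,b,g$ has transmitted, the $w$'s can have received only from $s$. So the two with equal labels have identical histories and always act alike, and $x$ hears silence or a collision. So $x$ cannot be informed before some node at distance 2 from $s$ has transmitted. Information must flow *back* from newly informed nodes to old ones.

## 4. Minimal dominating sets with two bits per node, and merging the two bits

Here is an approach that a sensible person would try. Keep a set $S$ of selected nodes among the nodes that have *joined*, inclusion-minimal such that every node of the *frontier* $\Phi$ (not yet joined, with a joined neighbor) has a neighbor in $S$. If all of $S$ transmits at once, each $w\in S$ informs its private node $f_w$, whose only neighbor in $S$ is $w$. So every round makes progress. After the round, $S$ must be replaced by a set $S'$ that is inclusion-minimal for the new frontier, chosen among the old selected and the new nodes.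

With two bits this works. Slot 1 is used by the source, so $N(s)$ joins, and first bits choose an initial $S\subseteq N(s)$. Each later round has two slots. In the first, $S$ transmits, and unjoined receivers join; call them $N$. In the second, the new nodes whose second bit is $1$ transmit, and $w\in S$ stays selected iff it receives. A new node becomes selected iff its first bit is $1$. A new frontier node has a neighbor in $N$, or else belonged to the old frontier and has a neighbor in $S$; so $S\cup N$ dominates the new frontier and an inclusion-minimal $S'\subseteq S\cup N$ exists. Give $v\in N$ first bit $1$ iff $v\in S'$. Give second bit $1$ exactly to the nodes $f_w$ with $w\in S\cap S'$. Since the only neighbor of $f_w$ in $S$ is $w$, a node $w\in S$ receives in the second slot iff $w\in S'$. While unjoined nodes remain, the frontier is nonempty, so $S\neq\emptyset$ and somebody joins.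

So $f_w$ answers two questions: "does $f_w$ enter?" and "does $w$ stay?". With one bit the natural choice is to merge them: label $1$ means that $f_w$ enters *and* $w$ stays, label $0$ means neither. Selected nodes now survive in blocks, and we must choose a minimal family of *blocks* instead of nodes. On $Q$ this is fine: with $S=\{w_1,w_2\}$, $a$ and $b$ join and $g$ has a collision. Keeping both $w$'s would make $g$ collide forever, and dropping both would leave $g$ without a selected neighbor. Choosing the block $\{a,w_1\}$ (label $1$ for $a$, $0$ for $b$) keeps only $w_1$, and $g$ is informed. But in general three difficulties appear.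

*Collisions inside a block.* A private node of a block may be adjacent to two of its members. Remedy: nodes that joined in different rounds transmit in different slots. It then suffices that a block contains at most one node per joining time.

*A private node attached to the wrong member.* Take $H$. In the first round $w_1,w_2,w_3$ are all selected (each $z_i$ has $w_i$ as only neighbor among them). Then $z_1,z_2,z_3$ join, and $f_1,f_2$ have collisions. The blocks are $\{z_i,w_i\}$, and $z_1,z_2$ is a legitimate minimal choice: $f_1$ is dominated only by the first block, $f_2$ only by the second, $g$ by both. Next, $f_1$ hears $w_1$ and $f_2$ hears $w_2$, while $g$ has a collision between $z_1$ and $z_2$. The only new labels are those of $f_1,f_2$, and now exactly one of $z_1,z_2$ must stay. If the bit of $f_i$ speaks only for its parent $w_i$ (and $w_i$'s ancestors), nothing is addressed to $z_1,z_2$. If uninstructed nodes leave, $g$ loses both its neighbors; if they stay, $g$ has a collision forever, since no further node ever joins to change anything. Another choice in the second round would have avoided this, but an argument by minimality alone must survive this choice. So the bit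 of $f_1$ has to travel up to $w_1$ *and down* to $z_1$.

*Overlapping blocks.* If $w$ has two new children $z,z'$, both selected, then $w$ lies in both blocks. A later bit arriving at $w$ must not be passed down to both $z$ and $z'$: they joined at the same time, and a block may contain only one of them.

The idea that resolves all three: **a new node $z$ speaks for the intersection of all blocks containing its parent.** This intersection lies inside a single old block, so one node per joining time is automatic. What remains is to show that the nodes can find out, by radio, who belongs to these intersections. Downward passing will happen only along edges on which child and parent lie in *exactly the same* blocks, and the nodes detect such edges by counting.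

## 5. The joining process and its units

We first describe a process on the graph, with no algorithm and no labels. Labels will record its choices, and the algorithm will simulate it.

**Definition 7 (The process).** In stage $1$, $N_1=N(s)$; every $x\in N_1$ gets rank $r(x)=1$, $q(x)=0$ and $par(x)=s$. For $T\ge1$, $N_T$ is the set of nodes that join in stage $T$, and
$$J_T=N_1\cup\dots\cup N_T,\qquad Y_T=V\setminus(\{s\}\cup J_T),\qquad Y_0=V\setminus\{s\},$$
and the frontier $\Phi_T$ is the set of nodes of $Y_T$ with a neighbor in $J_T$. Each stage $T$ chooses a set $X_T\subseteq N_T$ and defines *units* $U_T(w)$ for $w\in X_T$. From these we form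
$$S_T=\bigcup_{w\in X_T}U_T(w),\qquad L_T(v)=\{w\in X_T:v\in U_T(w)\},$$
so $L_T(v)\neq\emptyset$ iff $v\in S_T$. We call $S_T$ the selected nodes and $L_T(v)$ the *list* of $v$.

* *Stage 1.* $U_1(w)=\{w\}$, and $X_1\subseteq N_1$ is inclusion-minimal such that every node of $\Phi_1$ has a neighbor in $X_1$.
* *Stage $T+1$, if $Y_T\ne\emptyset$.* Let $R_j$ be the set of nodes of $S_T$ of rank $j$. A node $v\in Y_T$ joins iff for some $j\in\{1,\dots,T\}$ it has exactly one neighbor in $R_j$; for the smallest such $j$, set $q(v)=j$ and let $par(v)$ be that neighbor, and set $r(v)=T+1$. For $z\in N_{T+1}$ let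
$$\hat U(z)=\{z\}\cup\{v\in S_T:L_T(v)\supseteq L_T(par(z))\}=\{z\}\cup\bigcap_{w\in L_T(par(z))}U_T(w).\tag{1}$$
Then $X_{T+1}\subseteq N_{T+1}$ is inclusion-minimal such that every node of $\Phi_{T+1}$ has a neighbor in $\bigcup_{z\in X_{T+1}}\hat U(z)$, and $U_{T+1}(z)=\hat U(z)$ for $z\in X_{T+1}$.

The process stops when everyone has joined. That $X_{T+1}$ exists is proved in Section 6. The two forms in (1) agree because $L_T(v)\supseteq L_T(par(z))$ says that $v\in U_T(w)$ for each $w\in L_T(par(z))$, and this list is nonempty since $par(z)\in S_T$. Since $N(s)=N_1$, nodes of $Y_T$ with $T\ge1$ are never adjacent to $s$. Always $r(par(x))=q(x)<r(x)$ if $r(x)\ge2$, and $q(x)=0$ exactly for rank $1$. The words "child" and "descendant" refer to $par$.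

*Example ($H$).* Stage 1: $X_1=\{w_1,w_2,w_3\}$. Stage 2: $N_2=\{z_1,z_2,z_3\}$ with $par(z_i)=w_i$, $\Phi_2=\{f_1,f_2,g\}$, $\hat U(z_i)=\{z_i,w_i\}$; choose $X_2=\{z_1,z_2\}$. Then $L_2(w_i)=L_2(z_i)=\{z_i\}$ for $i=1,2$. Stage 3: $f_1$ has the single neighbor $w_1$ in $R_1=\{w_1,w_2\}$, so $par(f_1)=w_1$; likewise $par(f_2)=w_2$; $g$ has two neighbors in $R_2=\{z_1,z_2\}$ and does not join. So $N_3=\{f_1,f_2\}$, $\Phi_3=\{g\}$ and
$$\hat U(f_1)=\{f_1\}\cup U_2(z_1)=\{f_1,w_1,z_1\},\qquad \hat U(f_2)=\{f_2,w_2,z_2\}.$$
Choose $X_3=\{f_1\}$. Stage 4: $R_2=\{z_1\}$ and $g$ joins with parent $z_1$; $X_4=\emptyset$.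

*Example (a tree).* Let $s$ be adjacent to $w$, $w$ to $z$ and $z'$, $z$ to $p$, $z'$ to $p'$. Then $X_1=\{w\}$, $N_2=\{z,z'\}$, $\Phi_2=\{p,p'\}$, and both $z,z'$ are needed, so $X_2=\{z,z'\}$ with overlapping units $\{z,w\}$ and $\{z',w\}$. Here $L_2(w)=\{z,z'\}$, $L_2(z)=\{z\}$, $L_2(z')=\{z'\}$.

**Definition 8 (Tight nodes, closure).** A node $v\in S_T$ is *$T$-tight* if $r(v)\ge2$ and $L_T(par(v))=L_T(v)$. For $x\in S_T$, the closure $Cl_T(x)$ is the smallest subset of $S_T$ that contains $x$, contains $par(u)$ whenever it contains $u$ with $r(u)\ge2$, and contains every $T$-tight child of each of its elements. (This makes sense once parents of selected nodes of rank $\ge 2$ are selected, which is (P3) below.)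

*Example.* In $H$, $z_1$ is $2$-tight, and $Cl_2(w_1)=\{w_1,z_1\}$: from $w_1$ one may go down to $z_1$. In the tree, $z$ and $z'$ are not $2$-tight; $Cl_2(w)=\{w\}$ and $Cl_2(z)=\{z,w\}$.

The closure is what the network can compute by passing marks up to parents and down to tight children. The next proposition says, in (C), that it equals the intersection that we want.

**Proposition 9.** For every $T\ge1$ with $Y_{T-1}\ne\emptyset$, the set $X_T$ exists and the following hold.

* (I1) Every node of $\Phi_T$ has a neighbor in $S_T$. For each $w\in X_T$ there is a private node $f_w\in\Phi_T$ that has a neighbor in $U_T(w)$ and none in $U_T(w')$ for $w'\in X_T\setminus\{w\}$.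
* (P1) Each $U_T(w)$ contains at most one node of each rank. For $w\in X_T$, $L_T(w)=\{w\}$.
* (P2) If $L_T(v)\cap L_T(v')\neq\emptyset$, then $L_T(v)\subseteq L_T(v')$ or $L_T(v')\subseteq L_T(v)$.
* (P3) If $v\in S_T$ and $r(v)\ge2$, then $par(v)\in S_T$ and $L_T(par(v))\supseteq L_T(v)$.
* (C) For all $x\in S_T$, $Cl_T(x)=\{v\in S_T:L_T(v)\supseteq L_T(x)\}$.

In (C), the inclusion $\subseteq$ follows from (P3) alone: going to a parent does not shrink the list, and going to a $T$-tight child leaves it unchanged. More precisely, (P3) gives the following.

If $v\in Cl_T(x)$, there are $x=u_0,u_1,\dots,u_k=v$ in $S_T$, each step going to the parent or to a $T$-tight child, with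
$$L_T(u_0)\subseteq L_T(u_1)\subseteq\dots\subseteq L_T(u_k).\tag{2}$$
We call this a *monotone walk*.

The proof of Proposition 9 is by induction on $T$.

**Base case $T=1$.** $X_1$ exists because $N_1$ dominates $\Phi_1$ by the definition of $\Phi_1$. We have $S_1=X_1$, $L_1(w)=\{w\}$, all ranks are $1$, nothing is tight, and $Cl_1(w)=\{w\}$. So (P1), (P2), (P3), (C) hold, and (I1) holds by the choice and minimality of $X_1$ (Definition 4).

For the inductive step, in Sections 6 and 7, assume the proposition for $T$ and let $Y_T\neq\emptyset$.

## 6. Private nodes join, so the process never stalls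

**Step 1: private nodes join.** This is where "one node per rank" pays off. Let $w\in X_T$. By (I1), all neighbors of $f_w$ in $S_T$ lie in $U_T(w)$ and in no other unit, and there is at least one. By (P1) they have distinct ranks. If $j$ is the rank of one of them, $f_w$ has exactly one neighbor in $R_j$. So $f_w\in N_{T+1}$, and its parent $x$, being in $U_T(w)$ and in no other unit, satisfies
$$L_T(par(f_w))=\{w\}.\tag{3}$$

**Step 2: $X_{T+1}$ exists, and (I1) holds for $T+1$.** We show that all of $N_{T+1}$ dominates. First,
$$\bigcup_{z\in N_{T+1}}\hat U(z)\supseteq N_{T+1}\cup S_T .$$
Indeed $z\in\hat U(z)$; and if $v\in S_T$, pick $w\in L_T(v)$, then (3) gives $L_T(par(f_w))=\{w\}\subseteq L_T(v)$, so $v\in\hat U(f_w)$. Now a node of $\Phi_{T+1}$ has a neighbor in $N_{T+1}$ or in $J_T$. In the latter case it belongs to $\Phi_T$ (as $Y_{T+1}\subseteq Y_T$) and so has a neighbor in $S_T$ by (I1) for $T$. So $N_{T+1}$ dominates $\Phi_{T+1}$ with $W_z=\hat U(z)$, and an inclusion-minimal $X_{T+1}$ exists. By Definition 4, (I1) for $T+1$ is its defining property together with minimality.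

**Step 3: somebody joins.** We show $N_{T+1}\neq\emptyset$. Since $G$ is connected and $Y_T\ne\emptyset$, some node of $Y_T$ has a neighbor outside $Y_T$. This neighbor is not $s$, so it is in $J_T$, and $\Phi_T\neq\emptyset$. By (I1), $S_T\neq\emptyset$, hence $X_T\ne\emptyset$, and $N_{T+1}\ne\emptyset$ by Step 1.

## 7. Lists are nested, and closures are intersections of units

**Step 4: the new lists in terms of the old.** Everything in this section rests on three observations. For $v\in S_T$, definition (1) gives
$$L_{T+1}(v)=\{z\in X_{T+1}:L_T(v)\supseteq L_T(par(z))\}.\tag{4}$$
So $L_{T+1}(v)$ depends only on $L_T(v)$, and monotonically: $L_T(v)\subseteq L_T(v')$ implies $L_{T+1}(v)\subseteq L_{T+1}(v')$. For $z\in X_{T+1}$ we have $L_{T+1}(z)=\{z\}$, since the only new node in $\hat U(z')$ is $z'$. Finally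
$$S_{T+1}\subseteq S_T\cup X_{T+1}.\tag{5}$$
Below, "old" means in $S_T$ and "new" means in $X_{T+1}$.

**Step 5: (P1).** Choose any $w\in L_T(par(z))$. By (1), $\hat U(z)\subseteq\{z\}\cup U_T(w)$. The ranks in $U_T(w)$ are distinct and at most $T$, while $r(z)=T+1$. The second part of (P1) was noted in Step 4.

**Step 6: (P2).** Let $z\in L_{T+1}(v)\cap L_{T+1}(v')$. If one of $v,v'$ is new, its list is the singleton $\{z\}$, contained in the other. If both are old, $L_T(v)$ and $L_T(v')$ both contain $L_T(par(z))\ne\emptyset$, so they are nested by (P2) for $T$; by monotonicity $L_{T+1}(v),L_{T+1}(v')$ are nested. We record what was shown on the way: *if $v,v'$ are old and their $L_{T+1}$-lists intersect, then $L_T(v)$ and $L_T(v')$ are nested.*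

**Step 7: (P3).** Let $v\in S_{T+1}$ with $r(v)\ge2$. If $v$ is old, then $par(v)\in S_T$ and $L_T(par(v))\supseteq L_T(v)$ by (P3) for $T$; by monotonicity $L_{T+1}(par(v))\supseteq L_{T+1}(v)\neq\emptyset$, so $par(v)\in S_{T+1}$. If $v=z$ is new, then $z\in L_{T+1}(par(z))$ by (4), so $par(z)\in S_{T+1}$ and its list contains $\{z\}=L_{T+1}(z)$.

With (P3) for $T+1$ available, (2) holds for $T+1$ as well.

**Step 8: (C).** Only $\supseteq$ is left. First a persistence statement:
$$\text{if }x\in S_T\cap S_{T+1},\text{ then } Cl_T(x)\subseteq Cl_{T+1}(x).\tag{6}$$
Let $v\in Cl_T(x)$ and take a monotone walk $u_0=x,\dots,u_k=v$ for $T$. By monotonicity $L_{T+1}(u_i)\supseteq L_{T+1}(x)\ne\emptyset$, so every $u_i$ is in $S_{T+1}$. A $T$-tight node that lies in $S_{T+1}$ is $(T+1)$-tight, because by (4) equal old lists give equal new lists. So every step of the walk is legal for $Cl_{T+1}$, and $v\in Cl_{T+1}(x)$.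

Now let $x,v\in S_{T+1}$ with $L_{T+1}(v)\supseteq L_{T+1}(x)$. We show $v\in Cl_{T+1}(x)$.

*Case 1: $x=z$ is new.* Then $z\in L_{T+1}(v)$, so $v\in\hat U(z)=\{z\}\cup Cl_T(par(z))$, using (C) for $T$. By Step 7, $par(z)\in S_{T+1}$, so (6) gives $Cl_T(par(z))\subseteq Cl_{T+1}(par(z))\subseteq Cl_{T+1}(z)$.

*Case 2: $x$ and $v$ are old.* The $L_{T+1}$-lists intersect, so $L_T(x)$ and $L_T(v)$ are nested by Step 6. If $L_T(v)\supseteq L_T(x)$, then $v\in Cl_T(x)$ by (C) for $T$, and we use (6). Otherwise $L_T(v)\subsetneq L_T(x)$, so $L_{T+1}(v)\subseteq L_{T+1}(x)$, and the two are equal. By (C) for $T$, $x\in Cl_T(v)$; take a monotone walk for $T$ from $v$ to $x$. Along it $L_{T+1}$ is nondecreasing with equal ends, so it is constant and nonempty. Hence all nodes of the walk are in $S_{T+1}$, and each step runs along a parent edge whose lower end has the same $L_{T+1}$-list as its parent, that is, is $(T+1)$-tight. Now reverse the walk: a step to the parent becomes a step to a $(T+1)$-tight child, and a step to a child becomes a step to the parent. All these are legal, so $v\in Cl_{T+1}(x)$.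

*Case 3: $x$ is old and $v=z'$ is new.* Then $\emptyset\ne L_{T+1}(x)\subseteq\{z'\}$, so both lists equal $\{z'\}$. By Case 1 applied to the pair $(z',x)$, $x\in Cl_{T+1}(z')$. Take a monotone walk for $T+1$ from $z'$ to $x$. Its lists are nondecreasing with equal ends, so constant; reverse it as in Case 2.

This proves Proposition 9. $\square$

## 8. Blobs: tightness is detected by a count

To simulate the process, a node must know whether it is tight. Lists are global objects, so a local criterion is needed. Fix $T\ge1$ with $Y_T\neq\emptyset$; Proposition 9 holds for $T$ and $T+1$.

**Definition 10 (Blob).** The blob of $y\in S_T$ is $B=\{u\in S_T:L_T(u)=L_T(y)\}$; write $L_T(B)=L_T(y)$.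

*Example.* In $H$ with $T=2$ the blobs are $\{w_1,z_1\}$ and $\{w_2,z_2\}$. In the tree with $T=2$ they are $\{w\},\{z\},\{z'\}$.

**Lemma 11.** A blob $B$ is a rooted tree under $par$: exactly one node of $B$, its *top*, is not $T$-tight, and every other node of $B$ is $T$-tight with parent in $B$. Ranks in $B$ are distinct. Every $T$-tight child of a node of $B$ is in $B$.

*Proof.* The last sentence is the definition of tightness. Given two nodes of $B$, (C) puts the second in the closure of the first, and a monotone walk between them has equal end lists. So it is constant: it stays in $B$ and uses parent edges only. Thus $B$ is connected under parent edges. Each node has one parent, of smaller rank, so there are no cycles, and $B$ is a tree with exactly one node having no parent in $B$. That node is not $T$-tight, since the parent of a $T$-tight node has the same list. Every other node has its parent in $B$, with equal list and rank $\ge 2$, so it is $T$-tight. Ranks are distinct by (P1), as $B\subseteq U_T(w)$ for any $w\in L_T(B)$. $\square$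

By (4), $L_{T+1}$ is constant on $B$, so $B\subseteq S_{T+1}$ or $B\cap S_{T+1}=\emptyset$. Suppose $B\subseteq S_{T+1}$, let $\Lambda\neq\emptyset$ be the common value of $L_{T+1}$ on $B$, and put
$$Z_B=\{x\in S_{T+1}:par(x)\in B,\ \ x\in N_{T+1}\text{ or }x\text{ is not }T\text{-tight}\}.$$

**Lemma 12.** $\Lambda$ is the disjoint union of the nonempty sets $L_{T+1}(x)$, $x\in Z_B$. Hence a node $v\in Z_B$ is $(T+1)$-tight iff $|Z_B|=1$.

*Example.* In the tree with $T=1$ and $B=\{w\}$: $Z_B=\{z,z'\}$, $\Lambda=\{z,z'\}$, and neither is $2$-tight. In $H$ with $T=2$ and $B=\{w_1,z_1\}$: $Z_B=\{f_1\}$, $\Lambda=\{f_1\}$, and $f_1$ is $3$-tight.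

*Proof.* The second statement follows from the first: $v$ is $(T+1)$-tight iff $L_{T+1}(v)=L_{T+1}(par(v))=\Lambda$, that is, iff there is no other (nonempty) part. Now we prove the first.

**Step 1: each part is a nonempty subset of $\Lambda$.** For $x\in Z_B$, (P3) gives $\emptyset\neq L_{T+1}(x)\subseteq L_{T+1}(par(x))=\Lambda$.

**Step 2: the parts cover $\Lambda$.** Let $z\in\Lambda$. By (4), $L_T(B)\supseteq L_T(par(z))$. If equality holds, $par(z)\in B$, so $z\in Z_B$ and $z\in L_{T+1}(z)$. Otherwise take $y\in B$. By (C) for $T$, $y\in Cl_T(par(z))$. On a monotone walk from $par(z)$ to $y$ let $u_i$ be the first node with $L_T(u_i)=L_T(B)$; then $i\ge1$. Put $u=u_{i-1}$. Then $L_T(u)\subsetneq L_T(u_i)$, so the step from $u$ to $u_i$ does not go to a $T$-tight child. It is a parent step: $par(u)=u_i\in B$, and $u$ is not $T$-tight. Moreover $L_T(u)\supseteq L_T(par(z))$, so $z\in L_{T+1}(u)$ by (4). Hence $u\in S_{T+1}$, $u\in Z_B$, and $z$ is covered.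

**Step 3: the parts are disjoint.** Note first that an old $x\in Z_B$ is not $T$-tight and has its parent in $B$, so by (P3)
$$L_T(x)\subsetneq L_T(B).\tag{7}$$
Suppose $x\ne x'$ are in $Z_B$ and $z\in L_{T+1}(x)\cap L_{T+1}(x')$. They are not both new, as then the lists are $\{x\}$ and $\{x'\}$.

If one, say $x$, is new, then $x=z$, and $z\in L_{T+1}(x')$ gives $L_T(x')\supseteq L_T(par(z))=L_T(B)$, since $par(z)=par(x)\in B$. This contradicts (7) for $x'$.

If both are old, then $L_T(x),L_T(x')$ contain $L_T(par(z))\neq\emptyset$, so they are nested by (P2), say $L_T(x)\subseteq L_T(x')\subsetneq L_T(B)$. By (C), $x'\in Cl_T(x)$. On a monotone walk from $x$ to $x'$ all lists are contained in $L_T(x')\subsetneq L_T(B)$, so the walk never visits $B$; in particular it never steps from $x$ to $par(x)\in B$. Starting at $x$, every other step leads from $x$ or a descendant of $x$ to $x$ or a descendant of $x$. So $x'$ is a proper descendant of $x$, and $par(x')$ is $x$ or a descendant of $x$. Applying (P3) from $par(x')\in B\subseteq S_T$ up to $x$,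
$$L_T(B)=L_T(par(x'))\subseteq L_T(x)\subsetneq L_T(B),$$
a contradiction. $\square$

## 9. An algorithm that simulates the process

**Labels.** Run the process on the given network. Give label $1$ to the nodes of $\bigcup_T X_T$ and label $0$ to all others, including the source (whose label will not be used).

**What nodes store.** Every message contains $m$ and the current slot number, so whoever has received a message knows the clock, and the schedule below is fixed. A non-source node *joins* at a specified moment and acts only after joining. It may have received $m$ earlier, but such receptions only give it $m$ and the clock. A joined node $v$ stores its rank $r(v)\ge1$ (the stage in which it joined), a number $q(v)<r(v)$, and bits $sel(v)$, $tight(v)$. The source has rank $0$. A node not told to transmit in a slot listens.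

**The detection device.** Silence and collision look alike, so a node $y$ cannot directly tell "no child transmits" from "several do". But if the parent of $y$ is made to transmit as well, then $y$ receives iff *no* child transmits. This is the purpose of the slots with two indices in parts B and C.

**Stage 1 (one slot).** The source transmits. Each receiver $v$ joins with $r(v)=1$, $q(v)=0$, $tight(v)=0$, and $sel(v)$ equal to its label.

**Stage $T+1$ ($T\ge1$).** "Old selected" means $sel=1$ at the start of this stage. $R_i$ denotes the old selected nodes of rank $i$ for $1\le i\le T$, and $R_0=\{s\}$. Marks are initially absent.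

* *Part A (new nodes join).* For $j=1,\dots,T$, slot $A_j$: $R_j$ transmits. A node not yet joined that receives a message joins with $r=T+1$, $q=j$. These nodes are called new.
* *Part B (mark the nodes that will be selected).* Each new node with label $1$ marks itself. *Upward:* for $j=T,\dots,1$ and $i=0,\dots,j-1$, slot $B_{j,i}$: all marked nodes with $q=j$ transmit, and all of $R_i$ transmits. An old selected $y$ with $r(y)=j$, $q(y)=i$ marks itself iff it does **not** receive a message in this slot. *Downward:* for $j=1,\dots,T$, slot $B'_j$: marked old selected nodes of rank $j$ transmit. An old selected node with $tight=1$ and $q=j$ that receives a message marks itself.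
* *Part C (count locally).* A *$Z$-node* is a marked node of rank $\ge2$ which is new, or is old selected with $tight=0$. For $1\le j\le T$, $0\le i<j$, slot $C_{j,i}$: $Z$-nodes with $q=j$ and all of $R_i$ transmit. For $1\le j\le T$, slot $C_j$: $Z$-nodes with $q=j$ transmit. A marked old selected $y$ with $r(y)=j$, $q(y)=i$ sets $c(y)=0$ if it received in $C_{j,i}$; otherwise $c(y)=1$ if it received in $C_j$; otherwise $c(y)=2$.
* *Part D (add up the counts in each blob).* Marked old selected nodes start with $\sigma(y)=c(y)$. For $j=T,\dots,2$ and $i=1,\dots,j-1$, slot $D_{j,i}$: marked old selected $x$ with $tight(x)=1$, $r(x)=j$, $q(x)=i$ transmit $\sigma(x)$. A marked old selected $y$ of rank $i$ receiving a value $a$ sets $\sigma(y):=\min(2,\sigma(y)+a)$.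
* *Part E (announce the totals).* For $j=1,\dots,T$, slot $E_j$: marked old selected $y$ of rank $j$ transmit $\tau(y)$, where $\tau(y)=\sigma(y)$ if $tight(y)=0$, and $\tau(y)$ is the value that $y$ received in slot $E_{q(y)}$ if $tight(y)=1$. A marked node $x$ with $q(x)=j$ that is new, or old selected with $tight(x)=0$, sets (at the end of the stage) $tight(x):=1$ if it received the value $1$, and $tight(x):=0$ otherwise.
* *End.* $sel(v):=1$ if $v$ is marked and $sel(v):=0$ otherwise. Nodes with $sel=0$ stay silent forever, since they are never old selected again.

The rules do not depend on $G$.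

*Example (stage 3 on $H$, so $T=2$).* At the start the old selected nodes are $w_1,w_2$ (rank 1, $q=0$, not tight) and $z_1,z_2$ (rank 2, $q=1$, tight). In part A, $f_1$ and $f_2$ join with $q=1$; $f_1$ has label $1$ and $f_2$ label $0$. In $B_{2,1}$ no marked node has $q=2$, so $z_1$ hears $w_1$, $z_2$ hears $w_2$, and they do not mark themselves. In $B_{1,0}$, $f_1$ and $s$ transmit: $w_1$ has a collision and marks itself; $w_2$ hears $s$ and does not. In $B'_1$, $w_1$ transmits and $z_1$ marks itself. The marked set is $\{f_1,w_1,z_1\}=S_3$. The only $Z$-node is $f_1$. In part C, $w_1$ has a collision in $C_{1,0}$ and hears $f_1$ in $C_1$, so $c(w_1)=1$; $z_1$ hears $w_1$ in $C_{2,1}$, so $c(z_1)=0$. In $D_{2,1}$, $z_1$ sends $0$, and $\sigma(w_1)=1$. In $E_1$, $w_1$ sends $1$, and $f_1$ sets $tight=1$, as it should.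

## 10. The algorithm computes the selected set and tightness

**Proposition 13.** For every $T\ge1$ with $Y_{T-1}\neq\emptyset$:

* (I0) The nodes joining in stage $T$ of the algorithm are those of $N_T$, with the same $r$ and $q$ as in the process, each receiving from its $par$ when it joins. After stage $T$, a joined node $v$ has $sel(v)=1$ iff $v\in S_T$, and for $v\in S_T$, $tight(v)=1$ iff $v$ is $T$-tight.

*Proof.* For $T=1$: $N(s)$ joins, $sel$ is the label, $S_1=X_1$ is the set of label-$1$ nodes in $N_1$, and nothing is $1$-tight. Now assume (I0) for all stages up to $T$ and $Y_T\neq\emptyset$. At the start of stage $T+1$ the old selected nodes are exactly $S_T$, the bit $tight$ on $S_T$ is $T$-tightness, and $R_j$ is the set of nodes of $S_T$ of rank $j$, as in Definition 7.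

**Step 1: part A.** In $A_j$ exactly $R_j$ transmits. An unjoined node never transmits, so it receives in $A_j$ iff it has exactly one neighbor in $R_j$. It joins at the smallest such $j$. This is Definition 7, so the new nodes are $N_{T+1}$, with the right $r,q,par$. The nodes that mark themselves at the start of part B are exactly $X_{T+1}$.

**Step 2: who can disturb whom.** This step identifies the transmitting neighbors in all later slots. For every $x\in S_T\cup N_{T+1}$:
$$par(x)\text{ is the only neighbor of }x\text{ in }R_{q(x)}.\tag{8}$$
For rank 1 this is trivial, as $R_0=\{s\}$. Let $\rho=r(x)\ge2$. When $x$ joined, in stage $\rho\le T+1$, it had exactly one neighbor among the nodes of $S_{\rho-1}$ of rank $q(x)$, namely $par(x)$. By (5), a node of $J_t$ that is in $S_{t'+1}$ for some $t'\ge t$ is in $S_{t'}$ (it is not in $X_{t'+1}\subseteq N_{t'+1}$). Repeating this, $S_T\cap J_{\rho-1}\subseteq S_{\rho-1}$, and since $q(x)\le\rho-1$, $R_{q(x)}$ is contained in the set of nodes of $S_{\rho-1}$ of rank $q(x)$. So $x$ has no neighbor in $R_{q(x)}$ other than possibly $par(x)$. Finally $par(x)\in S_T$, by (P3) if $x\in S_T$ and by definition if $x\in N_{T+1}$; so $par(x)\in R_{q(x)}$.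

Consequently, for $y\in S_T$ of rank $j$:
$$\text{the neighbors of }y\text{ in }S_T\cup N_{T+1}\text{ with }q=j\text{ are exactly the children of }y\text{ in }S_T\cup N_{T+1}.\tag{9}$$
If $x$ is such a neighbor, then $y\in R_{q(x)}$ is a neighbor of $x$, so $y=par(x)$ by (8). Conversely a child of $y$ is a neighbor with $q=j$.

**Step 3: nobody has to transmit and listen at once.** Recall $q(v)<r(v)$. In $B_{j,i}$ and $C_{j,i}$ the transmitters have $q=j$ or rank $i$ (rank $0$ being the source), while the relevant listener $y$ has rank $j$ and $q=i<j$. In $C_j$ the transmitters have $q=j$, and the listener has rank $j$, so $q<j$. In $D_{j,i}$ the transmitters have rank $j>i$, while the listener has rank $i$. In $B'_j$ and $E_j$ the transmitters have rank $j$, while the listeners have $q=j$, hence rank $>j$. So in every slot where a node uses a reception, it listens. Also, only $s$ and nodes of $S_T\cup N_{T+1}$ transmit in parts B to E.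

**Step 4: part B, upward sweep.** In $B_{j,i}$ consider $y\in S_T$ with $r(y)=j$, $q(y)=i$. By (8) and (9) its transmitting neighbors are $par(y)$, always, and its marked children. So $y$ receives iff it has no marked child, and it marks itself iff it has one. Children have larger rank than $y$, so their marking in this sweep is already final. Hence after the sweep the marked set $M$ consists of $X_{T+1}$ and all nodes of $S_T$ that have a descendant in $X_{T+1}$; the chain of parents from such a descendant up to the node lies in $S_T$ (after the first node) by (P3), so the mark does travel along it.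

**Step 5: part B, downward sweep, and $sel$.** Let $x$ be $T$-tight with $q(x)=j$. By (8), $x$ receives in $B'_j$ iff $par(x)$ is marked. Since $j$ increases and $par(x)$ has rank $j$, the mark of $par(x)$ is final by then: it could change only in $B'_{q(par(x))}$ with $q(par(x))<j$. So the final marked set $F$ is $M$ together with everything reachable from $M$ by steps to $T$-tight children. Call a subset of $S_T\cup X_{T+1}$ *closed* if it contains the parent of each of its nodes of rank $\ge2$ and every $T$-tight child of each of its nodes. The set $F$ is closed, and every closed set containing $X_{T+1}$ contains $M$ and hence $F$. The set $X_{T+1}\cup\bigcup_{z\in X_{T+1}}Cl_T(par(z))$ is closed too (new nodes have no children), and it is contained in every closed set containing $X_{T+1}$. So both are the smallest closed set containing $X_{T+1}$, and by (C) and (1)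
$$F=X_{T+1}\cup\bigcup_{z\in X_{T+1}}Cl_T(par(z))=\bigcup_{z\in X_{T+1}}\hat U(z)=S_{T+1}.$$
Hence $sel$ is correct after stage $T+1$. Nodes of $J_T\setminus S_T$ are silent, unmarked, and, by (5), not in $S_{T+1}$.

**Step 6: part C counts $Z$-children.** Let $y\in S_T$ be marked, $r(y)=j$, $q(y)=i$. As in Step 4, $y$ receives in $C_{j,i}$ iff it has no child that is a $Z$-node. By (9) it receives in $C_j$ iff it has exactly one. So
$$c(y)=\min(2,\#\{\text{children of }y\text{ that are }Z\text{-nodes}\}).$$
The marked nodes are those of $S_{T+1}$, so the $Z$-nodes with parent in a blob $B\subseteq S_{T+1}$ are exactly the elements of $Z_B$.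

**Step 7: part D adds up in each blob.** Let $y\in S_T\cap S_{T+1}$ have rank $i$ and blob $B$. Its $T$-tight children lie in $B$, hence in $S_{T+1}$, and have distinct ranks (Lemma 11). By (9), in $D_{j,i}$ the transmitting neighbors of $y$ are its $T$-tight children of rank $j$; there is at most one, and if there is one, $y$ hears it. A node of rank $j$ sends in a slot $D_{j,\cdot}$, while its own $T$-tight children, of rank $j'>j$, sent in $D_{j',j}$, which is earlier. So each $\sigma$ is final when sent. By the tree structure in Lemma 11, the top of $B$ ends with
$$\sigma=\min\Bigl(2,\sum_{y\in B}\#\{Z\text{-children of }y\}\Bigr)=\min(2,|Z_B|);$$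
truncating at $2$ along the way does not change the truncated sum of nonnegative integers.

**Step 8: part E, and $tight$.** Let $x\in S_{T+1}$ with $q(x)=j\ge1$. By (P3) for $T+1$, $par(x)$ is marked, and by (8) it is the only neighbor of $x$ in $R_j$. So $x$ hears exactly $par(x)$ in $E_j$. By induction on the rank, every $y$ in a blob $B\subseteq S_{T+1}$ has $\tau(y)=\min(2,|Z_B|)$: the top is not tight and uses $\sigma$, and every other node of $B$ is tight and repeats what it heard from its parent in $B$. So each $v\in Z_B$ hears $\min(2,|Z_B|)$ and sets $tight=1$ iff $|Z_B|=1$, which by Lemma 12 means iff $v$ is $(T+1)$-tight.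

It remains to see that all nodes of $S_{T+1}$ are treated. Rank-1 nodes have $q=0$; they hear nothing relevant in part E, keep $tight=0$, and are never tight. A $T$-tight node in $S_{T+1}$ is $(T+1)$-tight by (4), and it keeps $tight=1$. Any other node $v\in S_{T+1}$ of rank $\ge2$ is new or old and not $T$-tight; by (P3) its parent is in $S_{T+1}$, and the parent is old, so $v\in Z_B$ for the blob $B\subseteq S_{T+1}$ of its parent. So (I0) holds for $T+1$. $\square$

## 11. Counting stages, slots and bits

**Step 1: everyone is informed.** Since $n\ge2$ and $G$ is connected, $N_1\ne\emptyset$. By Step 3 of Section 6, $N_{T+1}\neq\emptyset$ as long as $Y_T\ne\emptyset$. So each stage takes at least one of the $n-1$ non-source nodes, and after at most $n-1$ stages all have joined. By Proposition 13 the algorithm follows the process, and a node that joins has received $m$.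

**Step 2: slots.** Stage 1 has one slot. In stage $T+1$, part A has $T$ slots; parts B and C each have $\sum_{j=1}^T j+T$ slots; part D has $\sum_{j=2}^T(j-1)$ slots; part E has $T$. The sum is
$$T+2\Bigl(\frac{T(T+1)}2+T\Bigr)+\frac{T(T-1)}2+T=\frac{3T^2+9T}2 .$$
For $N=n-2$ we have $\sum_{T=1}^{N}\frac{3T^2+9T}{2}=\frac{N(N+1)(2N+1)}{4}+\frac{9N(N+1)}{4}=\frac{N(N+1)(N+5)}2$. So the first $n-1$ stages take
$$1+\frac{(n-2)(n-1)(n+3)}2=\frac{n^3-7n+8}2$$
slots.

**Step 3: bits.** Each message consists of $m$, the slot number, and possibly a value in $\{0,1,2\}$. In these slots the slot number takes $O(\log n)$ bits. The source's label was never used. This proves Theorem 5. $\square$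

**Proof of Corollary 6.** For $k=1$ use Theorem 5 (and the trivial case $n=1$). For $k=0$ the 4-cycle is a counterexample, as shown in Section 3. $\square$
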